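\title{Augmenting noncrossing geometric graphs to 2-edge-connectivity: the exact bound}

\begin{abstract}
We prove that every noncrossing geometric graph on $n\ge 4$ points in general position can be made 2-edge-connected, and kept noncrossing, by adding at most $\lfloor (4n-4)/3\rfloor$ straight edges, and that for every $n\ge4$ some graph needs exactly this many. Consequently $4/3$ is the least constant $c$ for which $cn+o(n)$ new edges always suffice. The proof triangulates the non-isolated vertices, threads the isolated vertices of each triangle on a path that doubles one side of the triangle, chooses these sides by matroid union and intersection, and bounds the remaining cost by planarity.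
\end{abstract}

\section{The problem and the result}\label{sec:intro}

A \emph{geometric graph} $G=(P,E)$ has a finite set $P$ of distinct points of the plane as vertices, and its edges are straight segments joining pairs of points of $P$. It is \emph{noncrossing} if two edges meet, if at all, only at a common endpoint. All point sets are in \emph{general position}: no three points are collinear. To \emph{augment} a noncrossing geometric graph is to add segments between points of $P$, not already in $E$, so that the result is again noncrossing. A graph is \emph{2-edge-connected} if it is connected and remains connected after the deletion of any one edge.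

For a noncrossing geometric graph $G$ on $n\ge3$ points, let $\mathrm{aug}(G)$ be the least number of new edges in an augmentation of $G$ that is 2-edge-connected. This number is defined, because $G$ extends to a triangulation and a triangulation is 2-edge-connected. Let $\mathrm{aug}(n)$ be the maximum of $\mathrm{aug}(G)$ over all such $G$ on $n$ points. The following question is posed in~\cite{column61}.

\begin{quote}
What is the least constant $c>0$ such that $\mathrm{aug}(n)\le cn+o(n)$?
\end{quote}

The constant measures the price of the geometry. If crossings were allowed, $n$ new edges would always suffice (add the missing edges of a cycle through all vertices), and the graph with no edges needs $n$, because every degree must become at least~$2$. So the constant would be~$1$. In a cycle each new edge raises the degree of two needy vertices at once. Without crossings the edges of $G$ act as walls, and an isolated vertex that is walled off from all other isolated vertices needs two new edges that serve nobody else. This is the source of the known bound $c\ge 4/3$: a triangulation on $m$ points whose convex hull is a triangle has $2m-4$ faces, counting the outer face, and an isolated vertex placed in each face gives a graph on $3m-4$ points that requires $4m-8$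 new edges.

In this example the walls are as numerous as planarity permits, and the graph formed by the walls needs no repair. With fewer walls, isolated vertices see more and become cheaper, but the non-isolated part acquires components and bridges that must be paid for. The natural guess is that no mixture of the two costs is worse than the extreme case. This is true, and in an exact form.

\begin{theorem}\label{thm:main}
Let $n\ge4$. Every noncrossing geometric graph on $n$ points in general position can be augmented to a 2-edge-connected noncrossing geometric graph by adding at most $\left\lfloor\frac{4n-4}{3}\right\rfloor$ edges, and some such graph requires exactly $\left\lfloor\frac{4n-4}{3}\right\rfloor$ new edges. For $n=3$ the maximum is $3$, attained only by the graph with no edges.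
\end{theorem}

Thus $\frac{4n-6}{3}\le\mathrm{aug}(n)\le\frac{4n}{3}$ for all $n\ge3$, which answers the question.

\begin{corollary}\label{cor:c}
The least constant is $c=\frac43$.
\end{corollary}

The case $n=3$ is immediate: a 2-edge-connected graph on three points has all degrees equal to~$2$, so it is the triangle, and $\mathrm{aug}(G)=3-|E|$. Section~\ref{sec:lower} proves the lower bound for $n\ge4$. The upper bound occupies the rest of the paper. Sections~\ref{sec:paths} and~\ref{sec:regions} remove the geometry: what is left is to choose one side for each occupied triangle so that a certain abstract multigraph becomes as close to 2-edge-connected as possible. Section~\ref{sec:potential} measures this closeness by a potential, Section~\ref{sec:matroids} makes the choice, and Sections~\ref{sec:counting}--\ref{sec:final} bound its cost.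

\section{Bridges and triangulations}\label{sec:facts}

We shall use multigraphs, in which parallel edges are distinct edges and two parallel edges form a cycle. A \emph{bridge} is an edge whose deletion increases the number of components; an edge is a bridge exactly when it lies on no cycle. For a multigraph $H$ with at least two vertices the following are equivalent: $H$ is 2-edge-connected; $H$ is connected and every edge lies on a cycle; for every nonempty proper vertex subset $U$, at least two edges join $U$ to its complement. In particular all degrees in a 2-edge-connected multigraph are at least~$2$.

Let $W$ be a set of $m\ge3$ points in general position. A \emph{hull edge} of $W$ is a side of the polygon $\mathrm{conv}(W)$. A \emph{triangulation} of $W$ is a noncrossing geometric graph on $W$ to which no edge can be added. We use the following elementary facts.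
\begin{itemize}
\item[(T1)] Every noncrossing geometric graph on $W$ is contained in a triangulation of $W$.
\item[(T2)] A triangulation $T$ of $W$ is connected and contains all hull edges. If there are $h$ hull edges, then $T$ has exactly $2m-2-h$ bounded faces. They are open triangles containing no point of $W$, their closures cover $\mathrm{conv}(W)$, and every edge of $T$ is a side of one of them.
\end{itemize}
Since $T$ is connected and each of its edges lies on a triangle, $T$ is 2-edge-connected.

\section{The lower bound}\label{sec:lower}

For $n=4,5,6$ we have $\lfloor(4n-4)/3\rfloor=n$, and the graph with no edges needs $n$ new edges. The first case in which the walls matter is $n=7$, where the bound is~$8$: take a triangle, one isolated point inside it, and one isolated point just outside the midpoint of each side. No two of the four isolated points see each other, so each needs two edges of its own. The example of Section~\ref{sec:intro} places one point in the outer face; here the outer face holds one point for each hull edge, and this is what makes the count exact.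

\begin{proposition}\label{prop:lower}
For every $n\ge4$ we have $\mathrm{aug}(n)\ge\lfloor(4n-4)/3\rfloor$.
\end{proposition}

\begin{proof}
Let $n\ge7$ and $t=\lfloor(n+2)/3\rfloor\ge3$. Then $3t-2\le n$, that is, $n-t\ge2t-2$. Let $W$ be a set of $t$ points in general position with $h$ hull edges and let $T$ be a triangulation of $W$. For a hull edge $e$ let $m_e$ be its midpoint and $\ell_e$ its line; the \emph{inner} side of $\ell_e$ is the one that meets $\mathrm{conv}(W)$. If $e'\ne e$ is another hull edge, then $m_{e'}$ lies strictly on the inner side of $\ell_e$, because one end of $e'$ does and the other is not on the outer side. Let $2\delta>0$ be the least distance from $m_{e'}$ to $\ell_e$ over all pairs $e\ne e'$, let $D$ be the diameter of $W$, and choose $\varepsilon\in(0,\delta]$ so that $\varepsilon\,(1+(D+2\delta)/\delta)$ is less than half the length of every hull edge.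

The \emph{cells} are the $2t-2-h$ bounded faces of $T$ and, for each hull edge $e$, the part of the open $\varepsilon$-disc about $m_e$ that lies strictly on the outer side of $\ell_e$. There are $2t-2$ cells. They are open and nonempty, and they are pairwise disjoint, since the $\varepsilon$-disc about $m_{e'}$ lies on the inner side of $\ell_e$. Place $n-t$ further points in the cells, at least one in each, one at a time and off all lines through two earlier points. Let $G$ consist of $T$ and these $n-t$ isolated points.

\emph{If $p$ and $q$ are isolated points in different cells, then the segment $pq$ crosses an edge of $T$.} Suppose first that one of them, say $p$, lies in a bounded face. Then $q$ is outside the closed triangle, so $pq$ meets the boundary of the triangle at a point other than $p,q$; by general position this point is not a corner, so it lies in the relative interior of an edge of $T$. Suppose next that $p$ lies in the cell at $e$ and $q$ in the cell at $e'\ne e$. Then $p$ is on the outer side of $\ell_e$ at distance less than $\varepsilon$, and $q$ is on the inner side at distance more than $2\delta-\varepsilon\ge\delta$. Hence $pq$ meets $\ell_e$ at a point $x=p+\lambda(q-p)$ with $0<\lambda<\varepsilon/\delta$. Since $|q-p|\le D+2\delta$, we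 get $|x-m_e|<\varepsilon+\frac{\varepsilon}{\delta}(D+2\delta)$, so $x$ lies in the relative interior of $e$.

Now take a 2-edge-connected noncrossing augmentation of $G$, and let $Q$ be the set of isolated points in one cell. Every edge incident to $Q$ is new. Each point of $Q$ has degree at least~$2$ and at least two edges join $Q$ to its complement. In the degree sum over $Q$ an edge inside $Q$ counts twice and an edge leaving $Q$ counts once, so the number of edges incident to $Q$ is
\[
\frac12\Big(\sum_{v\in Q}\deg v+\#\{\text{edges leaving }Q\}\Big)\ \ge\ \frac{2|Q|+2}{2}=|Q|+1 .
\]
No edge is incident to the sets $Q$ of two different cells. Summing over the cells, the number of new edges is at least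
\[
(n-t)+(2t-2)=n-2+\Big\lfloor\frac{n+2}{3}\Big\rfloor=\Big\lfloor\frac{4n-4}{3}\Big\rfloor.\qedhere
\]
\end{proof}

\section{Paths through a convex region}\label{sec:paths}

The lower bound charges $|Q|+1$ edges to a set $Q$ of isolated points in a cell. The next lemma shows that $|Q|+1$ edges are also enough to absorb $Q$, by a path whose two ends we may prescribe.

\begin{lemma}\label{lem:fan}
Let $a,b$ be two points and let $R$ be an open convex set that lies on one side of the line $ab$ and has $a$ and $b$ in its closure. Let $Q\subset R$ be a nonempty finite set with $Q\cup\{a,b\}$ in general position. Then there is a noncrossing path from $a$ to $b$ with $|Q|+1$ edges whose interior vertices are the points of $Q$ and which lies in $R$ except for $a$ and $b$.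
\end{lemma}

\begin{proof}
The angles $\angle bap$ with $p\in Q$ lie strictly between $0$ and $\pi$ and are distinct by general position. Order $Q$ as $p_1,\dots,p_m$ by decreasing angle, put $p_{m+1}=b$, and take the path $a\,p_1\cdots p_m\,b$. The rays from $a$ through $p_1,\dots,p_{m+1}$ bound $m$ pairwise disjoint open sectors of angle less than $\pi$, and the relative interior of the edge $p_ip_{i+1}$ lies in the $i$th sector. These sectors contain no vertex of the path and do not meet the ray through $p_1$, which carries the remaining edge $ap_1$ and no vertex other than $a$ and $p_1$. So the path is noncrossing. A segment from a point of an open convex set $R$ to a point of its closure lies in $R$ except possibly for the second endpoint, and every edge of the path has an end in $Q\subset R$.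
\end{proof}

We begin the proof of the upper bound. Fix a noncrossing geometric graph $G=(P,E)$ on $n\ge4$ points. Let $S$ be the set of isolated vertices, $W=P\setminus S$, $s=|S|$ and $t=|W|$, so that $s+t=n$. A non-isolated vertex has a neighbor, so $t\ne1$. Two degenerate cases follow from Lemma~\ref{lem:fan} applied to open half-planes.

If $t=0$, let $ab$ be a hull edge of $P$. The other points lie on one side of the line $ab$, and the path of Lemma~\ref{lem:fan} together with $ab$ is a noncrossing cycle through all points, with $n$ edges. If $t=2$, then $E=\{ab\}$. Add the path of Lemma~\ref{lem:fan} on each side of the line $ab$ that contains points. The result consists of one or two cycles through $ab$, so it is 2-edge-connected, and it has at most $(n-2)+2=n$ new edges. In both cases $n\le(4n-4)/3$ because $n\ge4$; this is the only use of that hypothesis.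

\emph{From now on $t\ge3$.}

\section{Regions, picks, and the reduction to a multigraph}\label{sec:regions}

Fix a triangulation $T$ of $W$ that contains $E$; we write $T$ also for its edge set. The bounded faces of $T$ are convex sets to which Lemma~\ref{lem:fan} applies. The outer face is not convex, so we cut it into convex wedges, one for each hull edge.

Let $v_1,\dots,v_h$ be the vertices of $\mathrm{conv}(W)$ in counterclockwise order, with $h\ge3$ and indices modulo $h$. Put $d_i=v_{i+1}-v_i$ and let $\ell_i$ be the line through $v_i$ directed by $d_i$. A point $p$ is \emph{left} of $\ell_i$ if $\det(d_i,p-v_i)>0$ and \emph{right} of it if the determinant is negative; $\mathrm{conv}(W)$ is the set of points that are right of no $\ell_i$. The \emph{wedge} $R_i$ is the set of points left of $\ell_{i-1}$ and right of $\ell_i$. Both lines pass through $v_i$ and $\det(d_{i-1},d_i)>0$, so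
\[
R_i=\{v_i+\lambda d_{i-1}+\mu d_i:\ \lambda>0,\ \mu>0\};
\]
see Figure~\ref{fig:regions}. The \emph{regions} are the bounded faces of $T$, each with three \emph{corners} and three \emph{sides}, and the wedges $R_i$, each with two corners $v_i,v_{i+1}$ and the single side $v_iv_{i+1}$. Every side is an edge of $T$. By (T2) there are $(2t-2-h)+h=2t-2$ regions, as many as there are cells in Section~\ref{sec:lower}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[thick] (0,0)--(3,0)--(1.2,2.2)--cycle;
\draw[thick] (0,0)--(1.2,0.7)--(3,0) (1.2,0.7)--(1.2,2.2);
\draw[dashed] (3,0)--(4.5,0) (1.2,2.2)--(0.48,3.08) (0,0)--(-0.72,-1.32);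
\draw[densely dotted,thick] (0,0)--(0.2,-1)--(1.5,-1.2)--(3.9,-0.7)--(3,0);
\draw[densely dotted,thick] (3,0)--(1.7,1)--(1.2,2.2);
\foreach \p in {(0,0),(3,0),(1.2,2.2),(1.2,0.7)} \fill \p circle (0.06);
\foreach \p in {(0.2,-1),(1.5,-1.2),(3.9,-0.7),(1.7,1)} \draw[fill=white] \p circle (0.06);
\node[above left] at (0,0) {$v_1$};
\node[above right] at (3,0) {$v_2$};
\node[right] at (1.25,2.3) {$v_3$};
\node at (3,-1.4) {$R_1$};
\node at (3.3,1.8) {$R_2$};
\node at (-0.7,1.3) {$R_3$};
\end{tikzpicture}
\caption{A triangulation of four non-isolated vertices (black) and its six regions: three triangles and three wedges $R_1,R_2,R_3$, which are separated by the dashed extensions of the hull edges. The isolated vertices (white) of a region are threaded on a dotted path that joins the two ends of one side of that region.}\label{fig:regions}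
\end{figure}

\begin{lemma}\label{lem:regions}
The regions are open, convex, pairwise disjoint, and disjoint from all edges of $T$. Every point of $S$ lies in exactly one region. If $ab$ is a side of a region $R$, then $R$ lies on one side of the line $ab$ and has $a,b$ in its closure.
\end{lemma}

\begin{proof}
For the bounded faces all this holds by (T2), and a point of $S$ in $\mathrm{conv}(W)$ lies in an open face because it is on no line through two points of $W$. A wedge $R_i$ is an intersection of two open half-planes. It lies right of $\ell_i$, so it misses $\mathrm{conv}(W)$, and with it all bounded faces and all edges of $T$; its closure contains $v_i$ and $v_i+d_i=v_{i+1}$.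

The wedges are disjoint. Let $p=v_i+\lambda d_{i-1}+\mu d_i\in R_i$, let $w\in W\setminus\{v_i\}$, and put $\Delta=\det(d_{i-1},d_i)>0$. Write $w-v_i=\gamma d_i-\eta d_{i-1}$. As $w$ is right of neither $\ell_{i-1}$ nor $\ell_i$, we have $\gamma\Delta\ge0$ and $\eta\Delta\ge0$, and $\gamma,\eta$ are not both zero. Hence $\det(p-v_i,w-v_i)=(\lambda\gamma+\mu\eta)\Delta>0$. If $p\in R_i\cap R_j$ with $i\ne j$, this gives $\det(p-v_i,v_j-v_i)>0$ and $\det(p-v_j,v_i-v_j)>0$. But $\det(p-v_j,v_i-v_j)=\det(p-v_i,v_i-v_j)=-\det(p-v_i,v_j-v_i)$, a contradiction.

Finally let $p\in S$ lie outside $\mathrm{conv}(W)$. It is on no line $\ell_j$, and it is right of some $\ell_j$. It is also left of some $\ell_j$, because $\sum_j d_j=0$ gives $\sum_j\det(d_j,p-v_j)=\sum_j\det(v_j,v_{j+1})$, which is twice the area of $\mathrm{conv}(W)$ and so positive. Going around cyclically we find an $i$ with $p$ left of $\ell_{i-1}$ and right of $\ell_i$.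
\end{proof}

Let $F$ be the set of \emph{occupied} regions, those that contain a point of $S$, and let $f=|F|$. Then $f\le s$ and $f\le 2t-2$. A \emph{choice of picks} assigns to each $R\in F$ one of its sides $e_R$, the \emph{pick} of $R$. The path of Lemma~\ref{lem:fan} through the points of $S\cap R$ between the ends of $e_R$ behaves like a subdivided copy of $e_R$, and it leaves the segment $e_R$ itself free. So we regard each pick as a separate edge of a multigraph on $W$, parallel to $e_R$ when $e_R\in E$ and to any other pick of the same side.

\begin{proposition}\label{prop:reduction}
Let $(e_R)_{R\in F}$ be a choice of picks and let $X\subseteq T\setminus E$. If the multigraph $H=E+\{e_R:R\in F\}+X$ on $W$ is 2-edge-connected, then $\mathrm{aug}(G)\le s+f+|X|$.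
\end{proposition}

\begin{proof}
Add to $G$ the edges of $X$ and, for each $R\in F$, the path of Lemma~\ref{lem:fan} through $S\cap R$ between the ends of $e_R$. The edges of $E\cup X$ belong to $T$ and do not cross. Each path lies in its region except for its two ends, which are points of $W$. By Lemma~\ref{lem:regions}, a path can meet another path or an edge of $T$ only at such an end, and by general position a point of $W$ lies on an edge only as an endpoint. So the result is noncrossing. Every path edge has an end in $S$ and is therefore new, and the number of new edges is $\sum_{R\in F}(|S\cap R|+1)+|X|=s+f+|X|$. The resulting graph on $P$ arises from $H$ by subdividing the picks, so it is connected and each of its edges lies on a cycle.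
\end{proof}

\begin{example}\label{ex:2ec}
Suppose that $(W,E)$ is 2-edge-connected, as in the graphs of Section~\ref{sec:lower}. Then any picks will do, with $X=\emptyset$, and
\[
3(s+f)=3s+f+2f\le 3s+s+2(2t-2)=4n-4 .
\]
One third of $f$ is charged to the isolated vertices and two thirds to the non-isolated ones, through planarity. The general proof keeps this accounting.
\end{example}

\section{A potential for 2-edge-connectivity}\label{sec:potential}

When $(W,E)$ is not 2-edge-connected, the $4t$ in Example~\ref{ex:2ec} must also pay for $X$. We need a measure of how many edges of $T$ a multigraph still lacks.

Let $H$ be a multigraph on $W$. The \emph{pieces} of $H$ are the vertex sets of the components that remain after all bridges are deleted. Vertices on a common cycle lie in one piece. Adding edges to $H$ never splits a piece, since an edge on a cycle stays on that cycle. Let $k(H)$ be the number of components and $\beta(H)$ the number of pieces, and put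
\[
\Phi(H)=k(H)+\beta(H).
\]
Deleting the bridges one at a time creates one component each time, so $\beta(H)$ equals $k(H)$ plus the number of bridges, and $\Phi(H)$ equals $2k(H)$ plus the number of bridges. Thus $\Phi(H)\ge2$, with equality exactly when $H$ is 2-edge-connected. A bridge $e$ \emph{separates} two vertices of one component if they lie in different components of $H-e$.

\begin{lemma}\label{lem:phi}
Add an edge $ab$ to $H$. If $a$ and $b$ lie in different components of $H$, then $\Phi$ drops by exactly~$1$, the new edge is a bridge, and all bridges remain bridges. If they lie in one component, then $\Phi$ drops by the number of bridges that separate $a$ from $b$. In particular $\Phi$ never increases.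
\end{lemma}

\begin{proof}
In the first case the new edge lies on no cycle, so no cycle is created; $k$ drops by~$1$ and the number of bridges rises by~$1$. In the second case $k$ is unchanged and the new edge lies on a cycle. A bridge $e$ of $H$ ceases to be a bridge exactly when $ab$ joins the two components into which $e$ splits its component, that is, when $e$ separates $a$ from $b$. An edge on a cycle does not become a bridge.
\end{proof}

\begin{lemma}\label{lem:completion}
Let $H=E+\{e_R:R\in F\}+X$ with $X\subseteq T\setminus E$ and $\Phi(H)>2$. Then some edge of $T\setminus(E\cup X)$ lowers $\Phi$ by at least~$1$ when added to $H$.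
\end{lemma}

\begin{proof}
If $H$ is disconnected, some edge of the connected graph $T$ joins two components of $H$; it is not in $E\cup X$. If $H$ is connected, it has a bridge $e$. Let $U$ be the vertex set of a component of $H-e$. Exactly one edge of $H$ joins $U$ to $W\setminus U$, while at least two edges of $T$ do. So one of the latter, $ab$, is not in $E\cup X$, and $e$ separates $a$ from $b$.
\end{proof}

Repeating Lemma~\ref{lem:completion} completes a multigraph $H_0=E+\{e_R:R\in F\}$ with at most $\Phi(H_0)-2$ edges. If the picks are arbitrary we know only $\Phi(H_0)\le\Phi(E)$, where $\Phi(E)$ stands for $\Phi$ of the graph $(W,E)$, and the total $s+f+\Phi(E)-2$ is far too large: when $E$ is a perfect matching on $W$ we have $\Phi(E)=2\cdot\frac t2+\frac t2=\frac{3t}{2}$, and if in addition $s=f=2t-2$, the total is $\frac{11t}{2}-6$ for $n=3t-2$. The picks have to do part of the work. The smallest case shows how.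

\begin{example}\label{ex:path}
Let $W=\{a,b,c\}$ and $E=\{ab,bc\}$, so $\Phi(E)=2+2=4$. The regions are the triangle $abc$, which may pick any side, and three wedges, whose picks $ab$, $bc$, $ca$ are forced. Here $n=s+3$ and we must show that $3(s+f+|X|)\le4s+8$. If $f=1$, the pick lowers $\Phi$ by $1$ (for $ab$ or $bc$) or by $2$ (for $ca$), so $|X|\le1$ and $3(s+2)\le4s+8$. If $f\ge2$, we can arrange that two picks are different sides. If one of them is $ca$ it closes the cycle $abc$, and otherwise they double both bridges; either way $X=\emptyset$, and the computation of Example~\ref{ex:2ec} applies.

Two things are visible. A pick either lowers $\Phi$, and so saves the edge that its region costs, or is wasted because nothing is left to repair, and then planarity limits the number of such regions. Also, the choice cannot be made greedily: if the occupied regions are the triangle and the wedge with side $ab$, the triangle lowers $\Phi$ by picking $ab$, but then the forced pick of the wedge is wasted, whereas the picks $bc$ and $ab$ both count.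
\end{example}

\section{Choosing the picks}\label{sec:matroids}

We want many picks, at most one per region, each of which lowers $\Phi=k+\beta$ by joining two components or by merging two pieces. Sets of edges that perform only new joins are forests, and ``at most one per region'' is a partition constraint, so this is a matroid problem.

\subsection*{Matroid facts}
A \emph{matroid} on a finite set $U$ is a nonempty family of subsets, called \emph{independent}, that is closed under taking subsets and such that whenever $I,J$ are independent and $|I|<|J|$, some $x\in J\setminus I$ makes $I\cup\{x\}$ independent. The \emph{rank} $r(Z)$ of $Z\subseteq U$ is the largest size of an independent subset of $Z$; it is monotone in $Z$. If $U$ is the edge set of a multigraph $\Gamma$ with vertex set $V$, loops allowed, the subsets that contain no cycle (a loop is a cycle) form the \emph{graphic matroid} of $\Gamma$, and $r(Z)$ is $|V|$ minus the number of components of $(V,Z)$. If $U$ is partitioned into parts, the subsets that meet each part in at most one element form a \emph{partition matroid}, and the rank of $Z$ is the number of parts that $Z$ meets.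

\begin{itemize}
\item[(M1)] \emph{Matroid union} (Nash-Williams, Edmonds). If $M_1,M_2$ are matroids on $U$ with rank functions $r_1,r_2$, the sets $I_1\cup I_2$ with $I_i$ independent in $M_i$ are the independent sets of a matroid $M_1\vee M_2$, whose rank function is $r(Z)=\min_{Y\subseteq Z}\big(|Z\setminus Y|+r_1(Y)+r_2(Y)\big)$.
\item[(M2)] \emph{Matroid intersection} (Edmonds). The largest size of a set independent in two matroids on $U$ with rank functions $r,\rho$ is $\min_{Z\subseteq U}\big(r(Z)+\rho(U\setminus Z)\big)$.
\end{itemize}

\subsection*{Coarse and fine classes}
For $A\subseteq F$ we define two partitions of $W$ that record what all sides of all regions of $A$ join when used together. Let $\Gamma_1$ be the multigraph whose vertices are the components of $(W,E)$, with an edge for each side of each region of $F$, joining the components that contain its ends. Let $\Gamma_2$ be defined in the same way with pieces in place of components. Keep in $\Gamma_i$ only the sides of regions of $A$, and replace each component of what remains by the union of the subsets of $W$ that are its vertices. For $i=1$ these unions are the \emph{coarse classes} of $A$, and $c_1(A)$ is their number; for $i=2$ they are the \emph{fine classes}, and $c_2(A)$ is their number.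 A piece lies in a component, so every fine class lies in a coarse class. The sides of a region connect its corners, so all corners of a region of $A$ lie in one fine class.

\begin{lemma}\label{lem:picks}
There are a set $A\subseteq F$ and a choice of picks such that $H_0=E+\{e_R:R\in F\}$ satisfies
\[
\Phi(H_0)\le c_1(A)+c_2(A)-|F\setminus A| .
\]
\end{lemma}

In words, the regions of $A$ achieve, with one pick each, every join that all their sides together make in $\Gamma_1$ and $\Gamma_2$, and each region outside $A$ lowers the bound by one more.

\begin{proof}
For $R\in F$ let $U_R=\{(R,e): e\text{ a side of }R\}$; for $B\subseteq F$ let $U_B=\bigcup_{R\in B}U_R$, and put $U=U_F$. Then $U$ is the edge set of both $\Gamma_1$ and $\Gamma_2$. Let $M_i$ be the graphic matroid of $\Gamma_i$, with rank function $r_i$. With $k_0=k(E)$ and $\beta_0=\beta(E)$ we have, for every $A\subseteq F$,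
\[
r_1(U_A)=k_0-c_1(A),\qquad r_2(U_A)=\beta_0-c_2(A).
\]
Let $r$ be the rank function of $M_1\vee M_2$ and $\rho$ that of the partition matroid with parts $U_R$.

\emph{A large common independent set.} By (M2) there are a set $I\subseteq U$ independent in $M_1\vee M_2$ and in the partition matroid, and a set $Z\subseteq U$, with $|I|=r(Z)+\rho(U\setminus Z)$. We round $Z$ down to a union of parts. Let $B=\{R\in F:U_R\subseteq Z\}$. The set $U\setminus Z$ meets exactly the parts $U_R$ with $R\notin B$, so $\rho(U\setminus Z)=|F\setminus B|$, and $r(Z)\ge r(U_B)$. By (M1) there is $Y\subseteq U_B$ with $r(U_B)=|U_B\setminus Y|+r_1(Y)+r_2(Y)$. We round $Y$ in the same way. Let $A=\{R\in B:U_R\subseteq Y\}$. Each $R\in B\setminus A$ has an element in $U_B\setminus Y$, so $|U_B\setminus Y|\ge|B\setminus A|$, and $r_i(Y)\ge r_i(U_A)$. Altogether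
\begin{equation}\label{eq:I}
|I|\ \ge\ |F\setminus A|+\big(k_0-c_1(A)\big)+\big(\beta_0-c_2(A)\big).
\end{equation}

\emph{Each element of $I$ lowers $\Phi$.} Let $E+I$ be the multigraph on $W$ obtained from $E$ by adding a copy of $e$ for each $(R,e)\in I$. Independence in $M_2$ alone does not make an edge merge two pieces: if its ends lie in different components, it is a new bridge. We avoid this by counting such edges in $M_1$. Among all ways to write $I$ as a disjoint union of $I_1$ and $I_2$ with $I_i$ independent in $M_i$, take one with $|I_1|$ largest. Since $I_1$ is a forest in $\Gamma_1$, we have $k(E+I)\le k(E+I_1)=k_0-|I_1|$. Let $x\in I_2$. If $I_1\cup\{x\}$ were independent in $M_1$, we could move $x$ from $I_2$ to $I_1$. So $x$ closes a cycle with $I_1$ in $\Gamma_1$, which means that the ends of $x$ lie in one component of $E+I_1$. A path of $E+I_1$ between them forms with $x$ a cycle of $E+I$, so the ends of $x$ lie in one piece of $E+I$. Every piece of $(W,E)$ also lies in one piece of $E+I$. Hence, for each component of the subgraph of $\Gamma_2$ with edge set $I_2$, all its vertices lie in one piece of $E+I$. As $I_2$ is a forest in $\Gamma_2$, there are $\beta_0-|I_2|$ such components, and $\beta(E+I)\le\beta_0-|I_2|$. By~\eqref{eq:I},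
\[
\Phi(E+I)\le k_0+\beta_0-|I|\le c_1(A)+c_2(A)-|F\setminus A| .
\]

The set $I$ contains at most one element of each $U_R$. Take these as picks and choose the picks of the other regions arbitrarily; by Lemma~\ref{lem:phi} this does not increase $\Phi$.
\end{proof}

Fix $A$, the picks and $H_0$ as in Lemma~\ref{lem:picks}, and write $c_i=c_i(A)$ and $d=|F\setminus A|$, so that $f=|A|+d$. Completing $H_0$ by Lemma~\ref{lem:completion} now costs at most $s+f+\Phi(H_0)-2\le s+|A|+c_1+c_2-2$ edges in total: the regions outside $A$ have disappeared from the bill. As in Example~\ref{ex:2ec} we charge a third of $|A|$ to $S$ through $|A|\le s$, and the theorem would follow from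
\begin{equation}\label{eq:wish}
2|A|+3c_1+3c_2\le 4t+2 .
\end{equation}

\section{Counting regions by planarity}\label{sec:counting}

Inequality~\eqref{eq:wish} expresses a trade-off: many classes mean small classes, and a small class can carry the corners of only a few regions.

\begin{lemma}\label{lem:count}
Let $Z\subseteq W$ be nonempty and let $a(Z)$ be the number of regions with all corners in $Z$. Then $a(Z)\le2|Z|-2$, and $a(Z)\le 2|Z|-3$ if $|Z|\ge2$ and $Z\ne W$.
\end{lemma}

\begin{proof}
If $|Z|=1$, then $a(Z)=0$, since a region has at least two corners. If $|Z|=2$, only wedges can count, and distinct wedges have distinct pairs of corners because $h\ge3$; so $a(Z)\le1=2|Z|-3$.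

Let $|Z|\ge3$. By (T1) there is a triangulation $T_Z$ of $Z$ that contains all edges of $T$ with both ends in $Z$; let $h_Z$ be its number of hull edges. A bounded face of $T$ with corners in $Z$ has its three sides in $T_Z$ and contains no point of $Z$. An edge of $T_Z$ that met this open triangle would meet its boundary in two points; it cannot cross a side, so both points would be corners and the edge would be a side. So the triangle is a bounded face of $T_Z$. The side of a wedge with corners in $Z$ is a hull edge of $W$, so all of $Z$ lies on one side of its line, and it is a hull edge of $Z$. By (T2), $a(Z)\le(2|Z|-2-h_Z)+h_Z=2|Z|-2$.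

Suppose that equality holds. Then every hull edge of $Z$ is a hull edge of $W$. The hull edges of $Z$ form a cycle inside the cycle of hull edges of $W$, so the two cycles are equal and $\mathrm{conv}(Z)=\mathrm{conv}(W)$. Also every bounded face of $T_Z$ is a face of $T$ and contains no point of $W$. A point of $W$ lies in the closure of some bounded face of $T_Z$, not in the face, and by general position not in the relative interior of a side. So it is a corner, and $Z=W$.
\end{proof}

Call a coarse class \emph{bare} if it has two vertices and consists of two fine classes, and let $q$ be the number of bare classes. No region of $A$ has a corner in a bare class, because all its corners, at least two, would lie in one fine class, and the fine classes in a bare class are singletons. So a bare class is held together by $E$ alone: it is the vertex set of an edge of $E$ that forms a component of $(W,E)$. Bare classes are the only obstruction to~\eqref{eq:wish}.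

\begin{lemma}\label{lem:classes}
$2|A|+3c_1+3c_2\le4t+2+q$.
\end{lemma}

\begin{proof}
For a coarse class $Y$ let $y=|Y|$, let $b$ be the number of fine classes in $Y$, and let $a$ be the number of regions of $A$ with corners in $Y$. Every vertex of $W$ has a neighbor in $(W,E)$, so $y\ge2$. We claim that
\begin{equation}\label{eq:class}
2a+3+3b\le4y+\omega(Y),
\end{equation}
where $\omega(Y)=1$ if $Y$ is bare, $\omega(Y)=2$ if $Y=W$, and $\omega(Y)=0$ otherwise; a bare class is not $W$, since $t\ge3$. Each region of $A$ has its corners in exactly one coarse class, and at most one class equals $W$, so the sum of~\eqref{eq:class} over all coarse classes gives the lemma.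

Each region counted by $a$ has all its corners in one fine class $Z\subseteq Y$, so Lemma~\ref{lem:count} gives $a\le\sum_Z a(Z)\le2y-2b$, with one less if some such $Z$ has $|Z|\ge2$ and $Z\ne W$.
\begin{itemize}
\item If $b\ge3$, then $2a+3+3b\le4y-b+3\le4y$.
\item If $b=2$ and $y\ge3$, one of the two fine classes has at least two vertices and is not $W$. So $a\le2y-5$ and $2a+9\le4y-1$.
\item If $b=2$ and $y=2$, then $Y$ is bare, $a=0$, and $9=4y+1$.
\item If $b=1$ and $Y\ne W$, then $a\le2y-3$ and $2a+6\le4y$.
\item If $b=1$ and $Y=W$, then $a\le2y-2$ and $2a+6\le4y+2$.\qedhere
\end{itemize}
\end{proof}

\begin{remark}
The proof shows why the isolated vertices are kept out of $W$. A one-point class would have $a=0$, $b=1$, and would contribute $6$ to the left side of~\eqref{eq:class} against $4$ on the right. It also shows why Lemma~\ref{lem:count} needs its sharper second bound: with $2y-2$ in place of $2y-3$, every class with $b=1$ would lose~$2$, not only the class $W$.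
\end{remark}

\section{Bare classes}\label{sec:bare}

The excess $q$ in Lemma~\ref{lem:classes} is real. If $G$ is a perfect matching, then $s=0$, $A=F=\emptyset$, $c_1=q=n/2$ and $c_2=n$, and completion one unit at a time gives only $\frac{3n}{2}-2$ edges, which exceeds $\frac{4n-4}{3}$ for $n>4$. There are two sources of compensation. The $d$ regions outside $A$ contain isolated vertices that have not been charged, since $|A|\le s-d$. And where no such region interferes, a bare class lies in a tree component of $H_0$, in which a triangle of $T$ repairs two bridges with one edge.

Call a component of $H_0$ a \emph{bare tree} if it is a tree and its vertex set is a union of bare classes. Let $N$ be the number of bare trees.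

\begin{lemma}\label{lem:trees}
$q\le d+N$.
\end{lemma}

\begin{proof}
Let $K$ be the multigraph, loops allowed, whose nodes are the coarse classes and whose edges are the $d$ picks of the regions in $F\setminus A$, each joining the classes that contain its ends. Let $D$ be a component of $K$ with $j$ nodes; it has at least $j-1$ edges.

Suppose that all nodes of $D$ are bare and that $D$ has exactly $j-1$ edges. Let $V$ be the union of these $j$ classes, so $|V|=2j$. The edges of $H_0$ with an end in $V$ are the $j$ edges of $E$ that span the classes and the $j-1$ picks that are edges of $D$, because picks of regions of $A$ have no end in a bare class. These $2j-1$ edges have both ends in $V$ and connect $V$. So $V$ spans a component of $H_0$ that is connected with $2j$ vertices and $2j-1$ edges: a bare tree. There are thus at most $N$ components $D$ of this kind, and each has one edge fewer than it has bare nodes.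

Any other component $D$ has at least $j$ edges, or has at most $j-1$ bare nodes; in both cases it has at least as many edges as bare nodes. Summing over all components of $K$ gives $d\ge q-N$.
\end{proof}

\begin{lemma}\label{lem:savings}
There is $X\subseteq T\setminus E$ such that $H_0+X$ is 2-edge-connected and $|X|\le\Phi(H_0)-2-\frac N2$.
\end{lemma}

\begin{proof}
Start with $X=\emptyset$ and let $H=H_0+X$ throughout. Call a bare tree \emph{intact} if no edge of $X$ has an end in it; an intact bare tree is a component of $H$. While there is an intact bare tree $C$, perform the following step. Take an edge $uv\in E$ of $C$, which exists because $C$ contains a bare class, and by (T2) a bounded face $uvw$ of $T$.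

\emph{Case $w\in C$.} In the tree $C$ the vertices $u,v$ are adjacent, so their distances from $w$ differ by exactly~$1$. Name them so that $v$ is the farther; its distance from $w$ is at least~$2$, since $w\ne u$. Then $vw$ is not an edge of $H$, so $vw\in T\setminus(E\cup X)$. All edges on the path from $v$ to $w$ in $C$ are bridges that separate $v$ from $w$. Adding $vw$ to $X$ lowers $\Phi$ by at least~$2$ with one edge.

\emph{Case $w\notin C$.} Neither $uw$ nor $vw$ is an edge of $H$, so both lie in $T\setminus(E\cup X)$. Adding $uw$ joins two components and lowers $\Phi$ by~$1$. By Lemma~\ref{lem:phi}, $uv$ and $uw$ are now bridges, and both lie on the path $v\,u\,w$, so both separate $v$ from $w$. Adding $vw$ lowers $\Phi$ by at least~$2$. In total two edges lower $\Phi$ by at least~$3$.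

Each step lowers $\Phi$ by at least one more than the number of edges that it adds. After it $C$ is not intact, and at most one other bare tree, the one containing $w$, has ceased to be intact. So the process ends after at least $N/2$ steps. Then apply Lemma~\ref{lem:completion} until $\Phi=2$; each application adds one edge and lowers $\Phi$ by at least~$1$. The total decrease $\Phi(H_0)-2$ is at least $|X|+N/2$.
\end{proof}

For a perfect matching, $N=n/2$, and Lemma~\ref{lem:savings} improves $\frac{3n}{2}-2$ to $\frac{5n}{4}-2$, which is below the required bound.

\section{The final count}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:main}]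
The case $n=3$ was settled in Section~\ref{sec:intro}, the lower bound is Proposition~\ref{prop:lower}, and the upper bound for $t\in\{0,2\}$ was proved in Section~\ref{sec:paths}. Let $t\ge3$ and take $X$ from Lemma~\ref{lem:savings}. By Proposition~\ref{prop:reduction}, Lemmas~\ref{lem:savings} and~\ref{lem:picks}, and $f=|A|+d$,
\[
\mathrm{aug}(G)\le s+f+|X|\le s+f+(c_1+c_2-d)-2-\tfrac N2\le s+|A|+c_1+c_2-2-\tfrac N3 .
\]
Multiply by $3$ and apply Lemma~\ref{lem:classes}, then Lemma~\ref{lem:trees}, then $|A|+d=f\le s$:
\begin{align*}
3\,\mathrm{aug}(G)&\le 3s+|A|+\big(2|A|+3c_1+3c_2\big)-6-N\\
&\le 3s+|A|+4t-4+(q-N)\\
&\le 3s+|A|+d+4t-4\\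
&\le 4s+4t-4=4n-4 .
\end{align*}
Since $\mathrm{aug}(G)$ is an integer, $\mathrm{aug}(G)\le\lfloor(4n-4)/3\rfloor$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{column61} \emph{Computational Geometry Column 61}, \texttt{http://www.cs.uwm.edu/faculty/ad/column61.pdf}.
\end{thebibliography}
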